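\title{The space $L_p[0,1]$ is not prime for $0<p<1$}

\begin{abstract}
For every $0<p<1$ we construct an infinite-dimensional complemented subspace $X_p$ of $L_p[0,1]$ that contains no complemented copy of $L_p[0,1]$. Hence $L_p[0,1]$ is not prime. The projection onto $X_p$ is assembled from a nonzero idempotent matrix that is strictly triangular with respect to a dense order, and from embeddings between $L_p$-spaces that adjoin independent coordinates; the identity of $L_p$ cannot be factored through such embeddings. We also characterize the projections on $L_p$ whose range is isomorphic to $L_p$. Combined with the fact that the nonzero complemented subspaces of $L_p$ fall into at most two isomorphism classes, the construction shows that there are exactly two classes and that $X_p$ is prime.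
\end{abstract}

\section{Introduction}

Fix $0<p<1$ and a scalar field $\mathbb K=\mathbb R$ or $\mathbb C$. Let $L_p=L_p[0,1]$ be the quasi-Banach space of (classes of) measurable functions $f$ on $[0,1]$ with $\|f\|^p=\int_0^1|f(s)|^p\,ds<\infty$. A subspace $X$ of a space $Z$ is \emph{complemented} if it is the range of a bounded linear projection, that is, of a bounded operator $Q$ on $Z$ with $Q^2=Q$. A space is \emph{prime} if each of its infinite-dimensional complemented subspaces is isomorphic to the whole space. We write $X\cong Y$ when $X$ and $Y$ are isomorphic. This paper answers the following question, which is recorded as open in \cite{QB}.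

\begin{quote}
\emph{Is $L_p[0,1]$ prime when $0<p<1$?}
\end{quote}

There are good reasons to expect a positive answer. For exponents $r\ge1$, averaging over the intervals of a countable partition of $[0,1]$ is a norm-one projection of $L_r$ onto a copy of $\ell_r$. For $p<1$ averaging is not available, because $L_p$ has no nonzero bounded functional. Indeed, given $f$ and $n$, cut $[0,1]$ into $n$ intervals on each of which $\int|f|^p=\|f\|^p/n$; a bounded functional $\varphi$ then satisfies $|\varphi(f)|\le n\cdot\|\varphi\|\,n^{-1/p}\|f\|\to0$. A complemented subspace $X=QL_p$ inherits this property, since $\varphi\circ Q=0$ forces $\varphi=0$ on $X$. So no nonzero finite-dimensional space and no copy of $\ell_p$ is complemented in $L_p$. The projections that come to mind, such as $f\mapsto 1_Ef$ for a set $E$ of positive measure, have range isomorphic to $L_p$. Finally, the following facts are known.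
\begin{itemize}
\item[(F1)] The spaces $\ell_p$, $0<p<1$, are prime (Stiles), and so is the space $L_0[0,1]$ of all measurable functions with the topology of convergence in measure.
\item[(F2)] $L_p$ is primary: if $L_p=X\oplus Y$, then $X\cong L_p$ or $Y\cong L_p$.
\item[(F3)] The nonzero complemented subspaces of $L_p$ fall into at most two isomorphism classes, one of which is the class of $L_p$.
\end{itemize}
Thus the nearest relatives of $L_p$ are prime, and (F3) leaves room for one exceptional space at most. That space exists.

\begin{theorem}\label{thm:main}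
For every $0<p<1$ there is a bounded projection on $L_p[0,1]$ whose range $X_p$ is infinite-dimensional and contains no complemented subspace isomorphic to $L_p$. In particular $X_p$ is an infinite-dimensional complemented subspace of $L_p$ with $X_p\not\cong L_p$, and $L_p[0,1]$ is not prime.
\end{theorem}

The second theorem describes the projections with range isomorphic to $L_p$ and records the structure of $X_p$. Diffuse operators are introduced in Definition~\ref{def:diffuse}.

\begin{theorem}\label{thm:second}
Let $0<p<1$.
\begin{itemize}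
\item[(a)] For a nonzero bounded projection $Q$ on $L_p$ the following are equivalent: $QL_p\cong L_p$; $QL_p$ contains a complemented copy of $L_p$; $Q$ is not diffuse.
\item[(b)] The nonzero complemented subspaces of $L_p$ form exactly two isomorphism classes, those of $L_p$ and of $X_p$.
\item[(c)] $X_p$ is prime; $X_p\cong X_p\oplus X_p\cong\ell_p(X_p)$; $L_p\cong L_p\oplus X_p$; and if $L_p=X'\oplus Y$ with $X'\cong X_p$, then $Y\cong L_p$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:main} and Theorem~\ref{thm:second}(a) do not use (F1)--(F3). Parts (b) and (c) of Theorem~\ref{thm:second} rest on (F3).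

The proof of Theorem~\ref{thm:main} has an obstruction and a construction. For the obstruction, we show that a bounded operator between $L_p$-spaces computes $Tf(\omega)$ from the values of $f$ at countably many points (Section~\ref{sec:kernels}). It follows that the embedding $\iota f(t,u)=f(t)$, which adjoins a variable, cannot be undone: no composition $B\iota A$ has a diagonal part, whereas the identity is all diagonal (Section~\ref{sec:diffuse}). For the construction, we look for a projection that is a sum of scalar multiples of such embeddings. Embeddings of this kind compose to embeddings of the same kind, so the equation $P^2=P$ becomes the equation $M^2=M$ for the scalar matrix $M$ of coefficients, and the demand that each embedding really adjoin a variable makes $M$ strictly triangular (Section~\ref{sec:systems}). A finite strictly triangular matrix is nilpotent, so it is idempotent only if it is zero. An infinite matrix, triangular with respect to a dense order, can be idempotent and nonzero: in Section~\ref{sec:matrix} we obtain one from the fact that a continuous function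 on the line is recovered at a point $s$ from its values strictly to the right of $s$. Theorem~\ref{thm:second} is proved in Section~\ref{sec:second}.

\section{Conventions}\label{sec:conventions}

\subsection*{Spaces and operators}
For scalars, $|\sum x_n|^p\le\sum|x_n|^p$, and hence $\sum|x_n|\le(\sum|x_n|^p)^{1/p}$. All spaces below are $p$-Banach spaces: the homogeneous functional $\|\cdot\|$ satisfies $\|x+y\|^p\le\|x\|^p+\|y\|^p$, and the metric $\|x-y\|^p$ is complete. A series with $\sum\|x_n\|^p<\infty$ converges, in any order and to the same sum, and $\|\sum x_n\|^p\le\sum\|x_n\|^p$. We refer to all these inequalities as \emph{$p$-subadditivity}. The norm $\|T\|=\sup_{\|x\|\le1}\|Tx\|$ makes the bounded operators between two such spaces a $p$-Banach space. In particular, if $\|U\|<1$, then $\sum\|U^n\|^p<\infty$ and $\operatorname{Id}+U$ is invertible with inverse $\sum(-U)^n$.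

For a countable family $(Z_i)$ the $\ell_p$-sum $(\bigoplus_iZ_i)_{\ell_p}$ consists of the families $(z_i)$ with $\|(z_i)\|^p=\sum\|z_i\|^p<\infty$, and $\ell_p(X)$ is the $\ell_p$-sum of countably infinitely many copies of $X$. Splitting $[0,1]$ into intervals $J_1,J_2,\dots$ of positive length and rescaling each $L_p(J_m)$ shows that $\ell_p(L_p)$ is isometric to $L_p$.

\begin{lemma}\label{lem:factor}
A space $X$ contains a complemented copy of $Y$ if and only if there are bounded operators $A:Y\to X$ and $B:X\to Y$ with $BA=\operatorname{Id}_Y$.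
\end{lemma}

\begin{proof}
If $A$ is an isomorphism of $Y$ onto the range of a projection $Q$ on $X$, take $B=A^{-1}Q$. Conversely, if $BA=\operatorname{Id}_Y$, then $AB$ is a projection with range $AY$, and $A:Y\to AY$ has the bounded inverse $B|_{AY}$.
\end{proof}

\subsection*{Cantor spaces}
A \emph{Cantor space} is $K=\{0,1\}^\Gamma$ with $\Gamma$ countably infinite, with the product topology and the Haar probability $\lambda$, the product of the measures $\frac12(\delta_0+\delta_1)$. Points, and hence countable sets, are $\lambda$-null. We fix an enumeration of $\Gamma$ and let $\mathcal C_k$ be the partition of $K$ into the $2^k$ cells obtained by prescribing the first $k$ coordinates; $I_k(x)$ is the cell of $\mathcal C_k$ containing $x$, and $I_k(x)\downarrow\{x\}$. A clopen set is a union of cells of $\mathcal C_k$ for all large $k$. So there are countably many clopen sets; they form an algebra that generates the Borel sets, and every open set is an increasing union of clopen sets. Binary expansion identifies $L_p(K)$ isometrically with $L_p[0,1]$. We fix one Cantor space $\Delta$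 and identify $L_p$ with $L_p(\Delta)$ when convenient. The symbols $ds,dt,du,d\omega$ denote integration against Haar measure. For a Borel set $F\subset K$, $L_p(F)$ is the subspace of functions vanishing off $F$. If $\lambda(F)>0$, then $L_p(F)\cong L_p$, because every nonatomic Borel probability on a standard Borel space is isomorphic to Lebesgue measure on $[0,1]$.

We use the $\pi$-$\lambda$ theorem: a class of sets that contains the whole space and a family $\mathcal A$ closed under finite intersections, and that is closed under proper differences and increasing countable unions, contains the $\sigma$-algebra generated by $\mathcal A$. A scalar Borel measure $\nu$ on $K$, with total variation $|\nu|$, is \emph{purely atomic} if $|\nu|$ is carried by the countable set of its atoms $\{x:\nu(\{x\})\ne0\}$; then $\nu(G)=\sum_{x\in G}\nu(\{x\})$ for all Borel $G$. For such $\nu$ put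
\[
|\nu|_p=\sum_x|\nu(\{x\})|^p\,\delta_x .
\]

\section{Operators as atomic kernels}\label{sec:kernels}

Let $T:L_p(K)\to L_p(K')$ be bounded and consider $h_k=\sum_{J\in\mathcal C_k}|T1_J|^p$. By $p$-subadditivity $h_k$ increases when the partition is refined, and $\int h_k\le\|T\|^p\sum_J\lambda(J)=\|T\|^p$. So for almost every $\omega$ the set function $J\mapsto T1_J(\omega)$ has bounded $p$-variation. For $p<1$ this forbids any spreading of mass: the measure $\lambda$ itself has $\sum_{J\in\mathcal C_k}\lambda(J)^p=2^{k(1-p)}\to\infty$. The next proposition makes this precise.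

\begin{proposition}\label{prop:kernel}
Let $K,K'$ be Cantor spaces and $T:L_p(K)\to L_p(K')$ bounded. There are purely atomic scalar Borel measures $\nu_\omega=\nu^T_\omega$ on $K$, $\omega\in K'$, with the following properties.
\begin{itemize}
\item[(a)] $|\nu_\omega|_p(K)<\infty$ for all $\omega$; the maps $\omega\mapsto\nu_\omega(G)$ and $\omega\mapsto|\nu_\omega|_p(G)$ are Borel for every Borel $G\subset K$; the map $(\omega,x)\mapsto\nu_\omega(\{x\})$ is Borel.
\item[(b)] $\displaystyle\int_{K'}\!\int_Kg\,d|\nu_\omega|_p\,d\omega\le\|T\|^p\int_Kg\,d\lambda$ for every Borel $g:K\to[0,\infty]$. In particular, a $\lambda$-null Borel set is $|\nu_\omega|_p$-null for a.e.\ $\omega$.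
\item[(c)] For every Borel function $f$ representing an element of $L_p(K)$ and for a.e.\ $\omega$,
\[
\int|f|\,d|\nu_\omega|<\infty,\qquad Tf(\omega)=\int f\,d\nu_\omega,\qquad|Tf(\omega)|^p\le\int|f|^p\,d|\nu_\omega|_p .
\]
\item[(d)] If $\Theta$ is a standard Borel space and $g:K'\times \Theta\times K\to[0,\infty]$ is Borel, then $(\omega,\theta)\mapsto\int g(\omega,\theta,x)\,d|\nu_\omega|_p(x)$ is Borel.
\end{itemize}
If $(\nu'_\omega)$ are scalar Borel measures such that, for each clopen $C$, $\nu'_\omega(C)=T1_C(\omega)$ for a.e.\ $\omega$, then $\nu'_\omega=\nu_\omega$ for a.e.\ $\omega$.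
\end{proposition}

We call $(\nu^T_\omega)$ the \emph{kernel} of $T$.

\begin{proof}
\emph{The measures.} Choose a Borel version of $T1_C$ for each of the countably many clopen sets $C$. The function $h=\sup_kh_k$ is integrable by monotone convergence. So there is a Borel null set $N\subset K'$ such that for $\omega\notin N$ the set function $C\mapsto T1_C(\omega)$ is finitely additive and $h(\omega)<\infty$; for such $\omega$ the sequence $h_k(\omega)$ increases. Put $\nu_\omega=0$ for $\omega\in N$. Fix $\omega\notin N$. For a function $f$ that takes the constant value $f_J$ on each cell $J\in\mathcal C_k$ put $\varphi(f)=\sum_Jf_J\,T1_J(\omega)$. By additivity this does not depend on $k$, and $|\varphi(f)|\le\|f\|_\infty\sum_J|T1_J(\omega)|\le\|f\|_\infty h(\omega)^{1/p}$. Locally constant functions are dense in $C(K)$, so the Riesz representation theorem gives a Borel measure $\nu=\nu_\omega$ with $\nu(C)=T1_C(\omega)$ for all clopen $C$. For clopen $C$, $|\nu|(C)$ is the norm of the functional $f\mapsto\int f\,d\nu$ on the continuous functions on $C$, which may be computed on locally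 constant functions. Therefore
\begin{equation}\label{eq:variation}
|\nu|(C)=\lim_k\sum_{J\in\mathcal C_k,\,J\subset C}|\nu(J)| .
\end{equation}
The uniqueness statement holds because for a.e.\ $\omega$ the measures $\nu'_\omega$ and $\nu_\omega$ agree on all clopen sets, and then on all Borel sets by the $\pi$-$\lambda$ theorem.

\emph{Atomicity.} Fix $\omega\notin N$ and $\varepsilon>0$, and let $F$ be the finite set $\{x:|\nu(\{x\})|\ge\varepsilon\}$. For every $x\in K$ we have $|\nu|(I_k(x)\setminus F)\downarrow|\nu|(\{x\}\setminus F)<\varepsilon$, so $x$ lies in a cell $U_x$ with $|\nu|(U_x\setminus F)<\varepsilon$. Finitely many $U_x$ cover $K$, and for large $k$ each $J\in\mathcal C_k$ lies in one of them. Hence for large $k$ every $J\in\mathcal C_k$ disjoint from $F$ has $|\nu(J)|<\varepsilon$, so that $|\nu(J)|\le\varepsilon^{1-p}|\nu(J)|^p$. By \eqref{eq:variation}, $|\nu|(C)\le\varepsilon^{1-p}h(\omega)$ for every clopen $C$ disjoint from $F$. The open set $K\setminus F$ is an increasing union of such $C$, so $|\nu|(K\setminus F)\le\varepsilon^{1-p}h(\omega)$. The complement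 of the set of all atoms is contained in $K\setminus F$ for every $\varepsilon$, and $\varepsilon^{1-p}\to0$ as $\varepsilon\to0$. Hence $\nu$ is purely atomic.

\emph{Proof of \textup{(a)}.} For $\omega\notin N$ and clopen $C$ we claim that
\begin{equation}\label{eq:pvariation}
|\nu_\omega|_p(C)=\lim_k\sum_{J\in\mathcal C_k,\,J\subset C}|\nu_\omega(J)|^p ,
\end{equation}
the sums increasing with $k$ once $C$ is a union of cells of $\mathcal C_k$. Each sum is at most $|\nu_\omega|_p(C)$, by $p$-subadditivity applied to $\nu_\omega(J)=\sum_{x\in J}\nu_\omega(\{x\})$. Conversely, the points of a finite set $F\subset C$ lie in distinct cells for large $k$, and $\nu_\omega(I_k(x))\to\nu_\omega(\{x\})$, so the limit is at least $\sum_{x\in F}|\nu_\omega(\{x\})|^p$. This proves \eqref{eq:pvariation}. With $C=K$ it gives $|\nu_\omega|_p(K)=h(\omega)<\infty$. The maps $\omega\mapsto\nu_\omega(C)$ and, by \eqref{eq:pvariation}, $\omega\mapsto|\nu_\omega|_p(C)$ are Borel for clopen $C$; as the measures are finite, the $\pi$-$\lambda$ theorem extends this to Borel sets. Finally $\nu_\omega(\{x\})=\lim_k\sum_{J\in\mathcal C_k}1_J(x)\nu_\omega(J)$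 is Borel in $(\omega,x)$.

\emph{Proof of \textup{(b)}.} For clopen $C$, \eqref{eq:pvariation} and monotone convergence give
\[
\int|\nu_\omega|_p(C)\,d\omega=\lim_k\sum_{J\in\mathcal C_k,\,J\subset C}\|T1_J\|^p\le\|T\|^p\lambda(C).
\]
The inequality passes to open sets by monotone convergence. For a Borel set $G$ and open $O\supset G$ we get $\int|\nu_\omega|_p(G)\,d\omega\le\|T\|^p\lambda(O)$, and the infimum of $\lambda(O)$ is $\lambda(G)$ by outer regularity. Simple functions and monotone convergence give (b).

\emph{Proof of \textup{(c)}.} By (b), $\int\!\int|f|^p\,d|\nu_\omega|_p\,d\omega\le\|T\|^p\|f\|^p$. So the Borel set of those $\omega$ with $\sum_x|f(x)\nu_\omega(\{x\})|^p<\infty$ has full measure. For such $\omega$, $p$-subadditivity gives $\int|f|\,d|\nu_\omega|<\infty$ and $|\int f\,d\nu_\omega|^p\le\int|f|^p\,d|\nu_\omega|_p$. On this set $\omega\mapsto\int f\,d\nu_\omega$ is Borel: write $f$ as a pointwise limit of simple Borel functions dominated by $|f|$ and use (a) and dominated convergence. Changing $f$ on a $\lambda$-null set changes $\int f\,d\nu_\omega$ only for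 a null set of $\omega$, by (b). Thus $T'f(\omega)=\int f\,d\nu_\omega$ defines a bounded linear operator $L_p(K)\to L_p(K')$. It agrees with $T$ on indicators of clopen sets, whose span is dense, so $T'=T$.

\emph{Proof of \textup{(d)}.} For the indicator of a Borel rectangle $G_1\times G_2\times G_3$ the function is $1_{G_1}(\omega)1_{G_2}(\theta)|\nu_\omega|_p(G_3)$, which is Borel by (a). The $\pi$-$\lambda$ theorem gives indicators of Borel sets, and monotone convergence gives the general case.
\end{proof}

The strict inequality $p<1$ is used in the atomicity step. It cannot be dropped there: on $L_1(K)$ the operator $f\mapsto(\int f\,d\lambda)1$ is represented by the nonatomic measures $\nu_\omega=\lambda$.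

\section{Diffuse operators}\label{sec:diffuse}

\subsection*{The model case}
Let $K,K_2$ be Cantor spaces. Then $K\times K_2$ is a Cantor space whose Haar measure is the product measure, and
\begin{equation}\label{eq:iota}
\iota:L_p(K)\to L_p(K\times K_2),\qquad\iota f(t,u)=f(t),
\end{equation}
is an isometric embedding. On $L_1$ it has a left inverse, integration in $u$. For $p<1$ it has none, and the argument contains the whole obstruction.

\begin{example}\label{ex:model}
There is no bounded $B:L_p(K\times K_2)\to L_p(K)$ with $B\iota=\operatorname{Id}$. Suppose there is. For a.e.\ $s$ and all clopen $C\subset K$ we have $\nu^B_s(C\times K_2)=B\iota1_C(s)=1_C(s)$. Taking $C=I_k(s)$ and letting $k\to\infty$ gives $\nu^B_s(\{s\}\times K_2)=1$. Since $\nu^B_s$ is purely atomic, it has an atom of the form $(s,u)$. Let $G=\{(s,u):\nu^B_s(\{(s,u)\})\ne0\}$, a Borel set by Proposition~\ref{prop:kernel}(a). We have just shown that $|\nu^B_s|_p(G)>0$ for a.e.\ $s$. But for each $s$ only countably many $u$ satisfy $(s,u)\in G$, so $G$ is null in $K\times K_2$ by Fubini's theorem, and Proposition~\ref{prop:kernel}(b)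 gives $|\nu^B_s|_p(G)=0$ for a.e.\ $s$. This is a contradiction.
\end{example}

In words: the operator $\iota$ copies the value $f(s)$ to the whole fiber $\{s\}\times K_2$. To recover $f(s)$, the operator $B$ may consult only countably many points of that fiber, and the points so consulted form a null set, which a bounded operator cannot see. The property of $\iota$ that matters is that its kernel gives no weight to a relation assigning countably many output points to each input point.

\subsection*{The definition}
For bounded $T:L_p(K)\to L_p(K')$ and Borel $G\subset K'\times K$ write $G_\omega=\{t:(\omega,t)\in G\}$, $G^t=\{\omega:(\omega,t)\in G\}$ and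
\[
\beta_T(G)=\int_{K'}|\nu^T_\omega|_p(G_\omega)\,d\omega .
\]
By Proposition~\ref{prop:kernel}, $\beta_T$ is a Borel measure of mass at most $\|T\|^p$ that depends only on $T$, and it is carried by the Borel set $\{(\omega,t):\nu^T_\omega(\{t\})\ne0\}$ of pairs in which the output point $\omega$ reads the input point $t$.

\begin{definition}\label{def:diffuse}
The operator $T$ is \emph{diffuse} if $\beta_T(G)=0$ for every Borel set $G\subset K'\times K$ all of whose sections $G^t$, $t\in K$, are countable. An operator on $L_p$ is called diffuse if it is diffuse as an operator on $L_p(\Delta)$.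
\end{definition}

The identity is not diffuse: its kernel is $\nu_\omega=\delta_\omega$, and the diagonal has $\beta$-measure $1$.

\begin{lemma}\label{lem:iota}
The embedding $\iota$ in \eqref{eq:iota} is diffuse.
\end{lemma}

\begin{proof}
Since $\iota1_C(t,u)=\delta_t(C)$, uniqueness in Proposition~\ref{prop:kernel} gives $\nu^\iota_{(t,u)}=\delta_t$ a.e. Hence $\beta_\iota(G)=\int_K\int_{K_2}1_G((t,u),t)\,du\,dt$. If $G^t$ is countable, then only countably many $u$ satisfy $(t,u)\in G^t$, and the inner integral vanishes.
\end{proof}

\subsection*{The diagonal part}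
We want to show that the identity is not a sum, even an infinite one, of compositions $BTA$ with $T$ diffuse. For this we need a quantity that is positive for the identity, $p$-subadditive in the operator, and computable without knowing the kernel of a composition or of an infinite sum. For a bounded operator $S$ on $L_p(\Delta)$ put
\[
D_k(S)=\sum_{J\in\mathcal C_k}\|1_J\cdot S1_J\|^p=\int_\Delta\big|S1_{I_k(s)}(s)\big|^p\,ds .
\]
Then $D_k(\operatorname{Id})=\sum_J\lambda(J)=1$. In general the integrand equals $|\nu^S_s(I_k(s))|^p\le|\nu^S_s|_p(\Delta)$ a.e., so $D_k(S)\to\int|\nu^S_s(\{s\})|^p\,ds$ by dominated convergence: in the limit, $D_k$ measures how much $Sf(s)$ depends on $f(s)$.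

\begin{lemma}\label{lem:diagonal}
Let $A:L_p(\Delta)\to L_p(K)$, $T:L_p(K)\to L_p(K')$ and $B:L_p(K')\to L_p(\Delta)$ be bounded, with $T$ diffuse. Then $D_k(BTA)\to0$ as $k\to\infty$.
\end{lemma}

The value $BTAf(s)$ is computed along chains: $s$ reads an atom $\omega$ of $\nu^B_s$, which reads an atom $t$ of $\nu^T_\omega$, which reads an atom of $\nu^A_t$. The diagonal part comes from chains that return to $s$. In such a chain, $t$ leaves countably many choices for $s$, and $s$ leaves countably many choices for $\omega$. So the middle link $(\omega,t)$ lies in a set that a diffuse operator ignores.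

\begin{proof}
For Borel $\Phi\ge0$ on $\Delta\times K'\times K$ put
\[
\int\Phi\,dm=\int_\Delta\int_{K'}\int_K\Phi(s,\omega,t)\,d|\nu^T_\omega|_p(t)\,d|\nu^B_s|_p(\omega)\,ds .
\]
By Proposition~\ref{prop:kernel}(d), used twice, and monotone convergence, this defines a Borel measure $m$. Below, (a)--(d) refer to Proposition~\ref{prop:kernel}.

Fix $J\in\mathcal C_k$. The function $t\mapsto\nu^A_t(J)$ is a Borel version of $A1_J$. Let $v$ be a Borel version of $TA1_J$. By (c) for $T$, there is a Borel null set $N_J$ such that $|v(\omega)|^p\le\int|\nu^A_t(J)|^p\,d|\nu^T_\omega|_p(t)$ for $\omega\notin N_J$. By (b) for $B$, the set $N_J$ is $|\nu^B_s|_p$-null for a.e.\ $s$. By (c) for $B$, for a.e.\ $s$,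
\[
|BTA1_J(s)|^p\le\int|v|^p\,d|\nu^B_s|_p\le\int_{K'}\int_K|\nu^A_t(J)|^p\,d|\nu^T_\omega|_p(t)\,d|\nu^B_s|_p(\omega).
\]
Integrating over $s\in J$ and summing over $J$, we obtain
\[
D_k(BTA)\le\int|\nu^A_t(I_k(s))|^p\,dm(s,\omega,t).
\]
The integrand is at most $h_A(t)=|\nu^A_t|_p(\Delta)$. Applying (b) to $B$, then to $T$, then to $A$ with $g=1$,
\[
\int h_A\,dm\le\|B\|^p\int_{K'}\!\int_Kh_A\,d|\nu^T_\omega|_p\,d\omega\le\|B\|^p\|T\|^p\int_Kh_A\,dt\le\|B\|^p\|T\|^p\|A\|^p .
\]
Since $\nu^A_t(I_k(s))\to\nu^A_t(\{s\})$, dominated convergence gives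
\[
\limsup_kD_k(BTA)\le r:=\int|\nu^A_t(\{s\})|^p\,dm(s,\omega,t).
\]

To see that $r=0$, let $G$ be the set of pairs $(\omega,t)\in K'\times K$ for which some $s$ satisfies $\nu^A_t(\{s\})\ne0$ and $\nu^B_s(\{\omega\})\ne0$. Since $|\nu^A_t|_p$ has the same atoms as $\nu^A_t$,
\[
G=\Big\{(\omega,t):\int_\Delta1_{\{\nu^B_s(\{\omega\})\ne0\}}\,d|\nu^A_t|_p(s)>0\Big\},
\]
which is Borel by (a) and (d). For fixed $t$, the measure $\nu^A_t$ has countably many atoms $s$, and each $\nu^B_s$ has countably many atoms $\omega$, so $G^t$ is countable. As $T$ is diffuse, $|\nu^T_\omega|_p(G_\omega)=0$ for all $\omega$ outside a Borel null set $N$. By (b) for $B$, for a.e.\ $s$ no atom of $\nu^B_s$ lies in $N$. Fix such an $s$ and an atom $\omega$ of $\nu^B_s$. For $t\notin G_\omega$ we have $\nu^A_t(\{s\})=0$ by the definition of $G$, and $G_\omega$ is $|\nu^T_\omega|_p$-null. So $\int|\nu^A_t(\{s\})|^p\,d|\nu^T_\omega|_p(t)=0$. Since $|\nu^B_s|_p$ is carried by the atoms of $\nu^B_s$, we get $r=0$.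
\end{proof}

\section{Projections from triangular systems}\label{sec:systems}

If a projection $P$ is a sum of diffuse pieces, Lemma~\ref{lem:diagonal} should prevent its range from containing a complemented copy of $L_p$. To arrange $P^2=P$ we take the pieces from a family of embeddings of type \eqref{eq:iota} that is closed under composition: attach a coin toss to each rational number, and let the space with label $q$ consist of functions of the tosses up to $q$. The scalar data are as follows.

\begin{definition}\label{def:system}
A \emph{triangular system} is a countably infinite set $I$ with a map $q:I\to\mathbb Q$ and a real matrix $M=(M_{ii'})_{i,i'\in I}$ such that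
\begin{itemize}
\item[(T1)] $\kappa:=\sup_i\sum_{i'}|M_{ii'}|^p<\infty$;
\item[(T2)] $M_{ii'}\ne0$ implies $q(i)<q(i')$;
\item[(T3)] $\sum_{i'}M_{ii'}M_{i'i''}=M_{ii''}$ for all $i,i''$;
\item[(T4)] $M\ne0$.
\end{itemize}
\end{definition}

The series in (T3) converges absolutely by (T1), since $|M_{i'i''}|\le\kappa^{1/p}$ and $\sum_{i'}|M_{ii'}|\le\kappa^{1/p}$. The existence of triangular systems is proved in Section~\ref{sec:matrix}.

Given a triangular system, let $\Omega_i=\{0,1\}^{\mathbb Q\cap(-\infty,q(i)]}$, a Cantor space, and
\[
Z=\Big(\bigoplus_{i\in I}L_p(\Omega_i)\Big)_{\ell_p},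
\]
which is isometric to $\ell_p(L_p)$ and hence to $L_p$. For $q(i)<q(i')$ define $\iota_{ii'}:L_p(\Omega_i)\to L_p(\Omega_{i'})$ by $\iota_{ii'}f(\omega)=f(\omega|_{\mathbb Q\cap(-\infty,q(i)]})$. The set $\mathbb Q\cap(q(i),q(i')]$ is countably infinite, so $\Omega_{i'}=\Omega_i\times K_2$ with the Cantor space $K_2=\{0,1\}^{\mathbb Q\cap(q(i),q(i')]}$, and $\iota_{ii'}$ is an embedding of type \eqref{eq:iota}. It is therefore isometric and diffuse. Restricting in two steps is the same as restricting once, so
\begin{equation}\label{eq:compose}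
\iota_{i'i''}\iota_{ii'}=\iota_{ii''}\qquad\text{whenever }q(i)<q(i')<q(i'').
\end{equation}
Define
\[
P\big((f_i)_{i}\big)=\Big(\sum_{i:\,q(i)<q(i')}M_{ii'}\,\iota_{ii'}f_i\Big)_{i'} .
\]

\begin{proposition}\label{prop:projection}
For every triangular system, $P$ is a bounded projection on $Z$ with $\|P\|^p\le\kappa$, and $PZ$ contains a subspace isomorphic to $L_p$. In particular $PZ$ is infinite-dimensional.
\end{proposition}

\begin{proof}
By (T1), $\sum_{i'}\sum_i|M_{ii'}|^p\|f_i\|^p\le\kappa\sum_i\|f_i\|^p$. So each coordinate series converges, and $\|P(f_i)\|^p\le\kappa\|(f_i)\|^p$ by $p$-subadditivity.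

Finitely supported families are dense in $Z$, so it suffices to check $P^2z=Pz$ when $z$ has one nonzero coordinate $f\in L_p(\Omega_i)$. The $i'$-coordinate of $Pz$ is $M_{ii'}\iota_{ii'}f$ if $q(i)<q(i')$ and $0$ otherwise. Hence the $i''$-coordinate of $P^2z$ is
\[
\sum_{i':\,q(i)<q(i')<q(i'')}M_{ii'}M_{i'i''}\,\iota_{i'i''}\iota_{ii'}f .
\]
If $q(i)\ge q(i'')$, the sum is empty and the $i''$-coordinate of $Pz$ is also $0$. If $q(i)<q(i'')$, then by \eqref{eq:compose} the sum is a scalar multiple of $\iota_{ii''}f$; by (T2) the scalar is $\sum_{i'\in I}M_{ii'}M_{i'i''}$, which is $M_{ii''}$ by (T3). This is the $i''$-coordinate of $Pz$.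

By (T4) there is a pair with $M_{ii'}\ne0$. For $z$ as above, $\|Pz\|\ge|M_{ii'}|\,\|\iota_{ii'}f\|=|M_{ii'}|\,\|f\|$, so $P$ maps the summand $L_p(\Omega_i)$ isomorphically onto a subspace of $PZ$.
\end{proof}

\begin{proposition}\label{prop:nocopy}
For every triangular system, $PZ$ contains no complemented copy of $L_p$.
\end{proposition}

\begin{proof}
Suppose it does. By Lemma~\ref{lem:factor} there are bounded $A:L_p(\Delta)\to PZ$ and $B_0:PZ\to L_p(\Delta)$ with $B_0A=\operatorname{Id}$. Put $B=B_0P:Z\to L_p(\Delta)$. Since $P$ is the identity on $PZ$, we have $BPA=B_0P^2A=B_0A=\operatorname{Id}$. Write $Af=(A_if)_i$, and let $B_{i'}$ be the restriction of $B$ to the summand $L_p(\Omega_{i'})$, so that $\|B_{i'}\|\le\|B\|$. Let $\Pi$ be the set of pairs $(i,i')$ with $M_{ii'}\ne0$; by (T2), $q(i)<q(i')$ on $\Pi$. The vector $PAf$ is the sum over $\Pi$ of the vectors $M_{ii'}\iota_{ii'}A_if$ placed in coordinate $i'$, and the $p$-th powers of their norms sum to at most $\kappa\|Af\|^p$. Applying $B$,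
\[
f=\sum_{(i,i')\in\Pi}M_{ii'}\,B_{i'}\iota_{ii'}A_if\qquad(f\in L_p(\Delta)).
\]
Take $f=1_J$, multiply by $1_J$, use $p$-subadditivity and sum over $J\in\mathcal C_k$:
\begin{equation}\label{eq:one}
1=D_k(\operatorname{Id})\le\sum_{(i,i')\in\Pi}|M_{ii'}|^p\,D_k(B_{i'}\iota_{ii'}A_i).
\end{equation}
Each term tends to $0$ as $k\to\infty$, by Lemmas~\ref{lem:iota} and~\ref{lem:diagonal}. To pass to the limit in the infinite sum we need a summable majorant independent of $k$. We have $D_k(B_{i'}\iota_{ii'}A_i)\le\|B\|^p\sum_{J\in\mathcal C_k}\|A_i1_J\|^p\le\|B\|^p\alpha_i$, where $\alpha_i=\sup_k\sum_{J\in\mathcal C_k}\|A_i1_J\|^p$. These sums increase with $k$ by $p$-subadditivity, so monotone convergence lets us exchange the supremum with the sum over $i$: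
\[
\sum_i\alpha_i=\lim_k\sum_{J\in\mathcal C_k}\sum_i\|A_i1_J\|^p=\lim_k\sum_{J\in\mathcal C_k}\|A1_J\|^p\le\|A\|^p .
\]
The terms of \eqref{eq:one} are thus dominated by $|M_{ii'}|^p\|B\|^p\alpha_i$, with sum at most $\kappa\|A\|^p\|B\|^p$ by (T1). Dominated convergence turns \eqref{eq:one} into $1\le0$.
\end{proof}

The strict inequality in (T2) is what makes the pieces diffuse. If $q(i)=q(i')$ were allowed, with $\iota_{ii}=\operatorname{Id}$, the identity matrix would give $P=\operatorname{Id}_Z$.

\section{A strictly triangular idempotent matrix}\label{sec:matrix}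

There is no triangular system with $q$ integer-valued. Indeed, choose $M_{ii''}\ne0$ with $q(i'')-q(i)$ minimal; (T3) gives $i'$ with $M_{ii'}M_{i'i''}\ne0$, and then $0<q(i')-q(i)<q(i'')-q(i)$ by (T2), contradicting minimality. In any triangular system, every nonzero entry must factor through a strictly intermediate value of $q$, without end. This suggests a construction on the real line that uses all scales.

\subsection*{The scheme}
Suppose that for each $i$ we have a function $c_i$ on $\mathbb R$ and a functional $\varphi_i$ acting on functions, with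
\begin{equation}\label{eq:scheme}
\varphi_i(g)=\sum_{i'}\varphi_i(c_{i'})\,\varphi_{i'}(g)
\end{equation}
for all $g$ in a class containing the $c_i$. Then $M_{ii'}=\varphi_i(c_{i'})$ satisfies (T3): take $g=c_{i''}$. If $c_i$ vanishes on $[q(i),\infty)$ while $\varphi_i(g)$ depends only on values of $g$ in $(q(i),\infty)$, then (T2) holds as well. So we need an expansion of $g$ in which the coefficient of each $c_i$ is read off strictly to the right of the place where $c_i$ lives.

Let $\Lambda(x)=\max(0,1-|x|)$. It is $1$-Lipschitz, vanishes outside $(-1,1)$, and $\sum_{k\in\mathbb Z}\Lambda(x-k)=1$ with at most two nonzero terms. For $n\in\mathbb Z$ put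
\[
R_ng(s)=\sum_{k\in\mathbb Z}\Lambda(2^ns-k)\,g\Big(\frac{k+2}{2^n}\Big).
\]
This is piecewise linear interpolation at scale $2^{-n}$ with the sample points shifted two steps to the right: $R_ng(s)$ is an average of values of $g$ at points of $(s+2^{-n},s+3\cdot2^{-n})$. The expansion will come from telescoping the differences $R_{n+1}g-R_ng$.

\begin{example}\label{ex:row}
Let $g$ be bounded and continuous; we expand $g(1)-g(2)$. For $n\ge0$, $R_ng(1)=g(1+2^{1-n})$ and $R_ng(2)=g(2+2^{1-n})$, and these tend to $g(1)$ and $g(2)$. For $N\ge1$,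
\[
R_{-N}g(1)=(1-2^{-N})g(2^{N+1})+2^{-N}g(3\cdot2^N),\quad R_{-N}g(2)=(1-2^{1-N})g(2^{N+1})+2^{1-N}g(3\cdot2^N),
\]
so $R_{-N}g(1)-R_{-N}g(2)=2^{-N}[g(2^{N+1})-g(3\cdot2^N)]\to0$. Therefore
\[
g(1)-g(2)=\sum_{n\in\mathbb Z}\Big([R_{n+1}g-R_ng](1)-[R_{n+1}g-R_ng](2)\Big),
\]
and $g$ is evaluated on the right only at points larger than $1$. For $n\ge0$ the contribution of the point $1$ is $g(1+2^{-n})-g(1+2^{1-n})$. If differences at scale $2^{-n}$ are normalized by the factor $2^{n/2}$, this is $2^{-n/2}$ times a normalized difference, while the remainder $2^{-N}[g(2^{N+1})-g(3\cdot2^N)]$ at the coarse scale $2^N$ is $2^{-N/2}$ times one. Both coefficients decay geometrically, hence are $p$-summable for every $p>0$.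
\end{example}

To write $R_{n+1}g-R_ng$ in the form $\sum c_i\varphi_i(g)$ with localized $c_i$, we multiply each of the two sums by the other partition of unity; every term then pairs a sample point of scale $2^{-n-1}$ with a nearby sample point of scale $2^{-n}$.

\begin{proposition}\label{prop:matrix}
Let $I=\{(n,k,j)\in\mathbb Z^3:|k-2j|\le2\}$. For $i=(n,k,j)\in I$ put
\[
c_i(s)=2^{-n/2}\Lambda(2^{n+1}s-k)\,\Lambda(2^ns-j),\qquad x_i=\frac{k+2}{2^{n+1}},\qquad y_i=\frac{j+2}{2^n},
\]
\[
\varphi_i(g)=2^{n/2}\big[g(x_i)-g(y_i)\big],\qquad q(i)=\min\Big(\frac{k+1}{2^{n+1}},\frac{j+1}{2^n}\Big),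
\]
and let $M_{ii'}=\varphi_i(c_{i'})$. Then $(I,q,M)$ is a triangular system.
\end{proposition}

\begin{proof}
We call $n$ the \emph{level} of $i=(n,k,j)$ and write $i'=(n',k',j')$.

\emph{(T2).} If $c_{i'}(s)\ne0$, then $2^{n'+1}s-k'<1$ and $2^{n'}s-j'<1$, that is, $s<q(i')$. Also $q(i)\le\frac{k+1}{2^{n+1}}<x_i$ and $q(i)\le\frac{j+1}{2^n}<y_i$. If $M_{ii'}\ne0$, then $c_{i'}(s)\ne0$ for $s=x_i$ or $s=y_i$, and so $q(i)<s<q(i')$.

\emph{(T1).} We have $|x_i-y_i|=|k-2j-2|\,2^{-n-1}\le2^{1-n}$. For given $s$ and $n'$, at most two values of $k'$ and two values of $j'$ are compatible with $c_{i'}(s)\ne0$. So at most $8$ indices $i'$ of level $n'$ have $M_{ii'}\ne0$. The function $2^{n'/2}c_{i'}$ is a product of two functions with values in $[0,1]$ and Lipschitz constants $2^{n'+1}$ and $2^{n'}$, so it has values in $[0,1]$ and Lipschitz constant at most $3\cdot2^{n'}$. With $m=n'-n$ this gives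
\begin{equation}\label{eq:entry}
|M_{ii'}|\le2^{n/2}2^{-n'/2}\min\big(1,3\cdot2^{n'}2^{1-n}\big)=2^{-m/2}\min(1,6\cdot2^m),
\end{equation}
and therefore, uniformly in $i$,
\[
\sum_{i'}|M_{ii'}|^p\le8\sum_{m\ge0}2^{-mp/2}+8\cdot6^p\sum_{m<0}2^{mp/2}<\infty .
\]

\emph{(T3).} Let $g$ be bounded and uniformly continuous. If $\Lambda(2^{n+1}s-k)\Lambda(2^ns-j)\ne0$, then $|k-2j|\le|k-2^{n+1}s|+2|2^ns-j|<3$, so $(n,k,j)\in I$. Hence a sum over the indices of level $n$ may be extended to all $(k,j)\in\mathbb Z^2$, and
\begin{align*}
\sum_{i\text{ of level }n}c_i(s)\varphi_i(g)&=\sum_{k,j}\Lambda(2^{n+1}s-k)\Lambda(2^ns-j)\Big[g\Big(\frac{k+2}{2^{n+1}}\Big)-g\Big(\frac{j+2}{2^n}\Big)\Big]\\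
&=R_{n+1}g(s)-R_ng(s),
\end{align*}
because $\sum_j\Lambda(2^ns-j)=\sum_k\Lambda(2^{n+1}s-k)=1$. Subtracting the identities for $s=x$ and $s=y$ and summing over $-N\le n<N$,
\[
\sum_{n=-N}^{N-1}\ \sum_{i\text{ of level }n}[c_i(x)-c_i(y)]\,\varphi_i(g)=\big[R_Ng(x)-R_Ng(y)\big]-\big[R_{-N}g(x)-R_{-N}g(y)\big].
\]
The first bracket tends to $g(x)-g(y)$, since $R_Ng(s)$ averages values of $g$ within distance $3\cdot2^{-N}$ of $s$. For the second, $\sum_k|\Lambda(u-k)-\Lambda(v-k)|\le4|u-v|$ because at most four terms are nonzero, so $|R_{-N}g(x)-R_{-N}g(y)|\le4\cdot2^{-N}|x-y|\,\|g\|_\infty\to0$. Thus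
\begin{equation}\label{eq:reproduce}
\lim_{N\to\infty}\sum_{n'=-N}^{N-1}\ \sum_{i'\text{ of level }n'}[c_{i'}(x)-c_{i'}(y)]\,\varphi_{i'}(g)=g(x)-g(y).
\end{equation}
Take $x=x_i$, $y=y_i$, $g=c_{i''}$, which is bounded and Lipschitz, and multiply by $2^{n/2}$. The terms become $M_{ii'}M_{i'i''}$ and the right side becomes $M_{ii''}$. The series $\sum_{i'}M_{ii'}M_{i'i''}$ converges absolutely by (T1), so it may be summed level by level, and (T3) follows.

\emph{(T4).} For $i=(0,0,0)$ we have $x_i=1$, $y_i=2$. For $i'=(0,2,1)$ we have $c_{i'}(s)=\Lambda(2s-2)\Lambda(s-1)$, so $M_{ii'}=c_{i'}(1)-c_{i'}(2)=1$.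
\end{proof}

\begin{remark}\label{rem:choices}
In \eqref{eq:entry} the fine levels $m>0$ are controlled by the normalization and the coarse levels $m<0$ by the Lipschitz bound. If the exponent $1/2$ in $c_i$ and $\varphi_i$ is replaced by $\alpha$, the bound becomes $2^{-\alpha m}\min(1,6\cdot2^m)$, whose $p$-th power is summable over $m\in\mathbb Z$ exactly when $0<\alpha<1$. The Lipschitz property of $\Lambda$ cannot be given up for the simpler partition of unity generated by $1_{[0,1)}$: with $1_{[0,1)}$ in place of $\Lambda$, the index $i=(0,-4,-2)$ has $x_i=-1$, $y_i=0$, and its entry at $(n',-1,-1)$ is $2^{-n'/2}$ for $n'\le-1$, so that (T1) fails.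
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Z$ and $P$ be built as in Section~\ref{sec:systems} from the triangular system of Proposition~\ref{prop:matrix}, identify $Z$ isometrically with $L_p[0,1]$, and put $X_p=PZ$. By Proposition~\ref{prop:projection}, $X_p$ is infinite-dimensional and complemented. By Proposition~\ref{prop:nocopy} it contains no complemented copy of $L_p$; as $X_p$ is complemented in itself, $X_p\not\cong L_p$.
\end{proof}

By Proposition~\ref{prop:projection}, $X_p$ does contain copies of $L_p$; none of them is complemented.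

\section{The two isomorphism classes}\label{sec:second}

We begin with the decomposition method, which upgrades a complemented copy of $L_p$ to an isomorphism.

\begin{lemma}\label{lem:decomp}
Let $W$ be isomorphic to a complemented subspace of $L_p$. Then $L_p\cong W\oplus L_p$. If $W$ contains a complemented copy of $L_p$, then $W\cong L_p$.
\end{lemma}

\begin{proof}
Write $L_p\cong W\oplus Y$. Then
\[
L_p\cong\ell_p(L_p)\cong\ell_p(W)\oplus\ell_p(Y)\cong W\oplus\ell_p(W)\oplus\ell_p(Y)\cong W\oplus L_p .
\]
If $W\cong L_p\oplus V$, then $V$ is isomorphic to a complemented subspace of $L_p$, and the first part applied to $V$ gives $W\cong L_p\oplus V\cong L_p$.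
\end{proof}

Next we prove a converse to Lemma~\ref{lem:diagonal}. If $T$ is not diffuse, part of its kernel sits on a relation that is countable in both directions. We cut this relation into graphs of injections; one such graph gives an invertible weighted composition operator. The remaining atoms of the kernel form a perturbation that need not be small, but it becomes small after restriction to a small cell, since the cells around one atom eventually carry little mass from the others. The cutting uses the Lusin--Novikov theorem: \emph{a Borel subset of a product $Y_1\times Y_2$ of standard Borel spaces all of whose sections over points of $Y_1$ are countable is a countable union of graphs of Borel functions from Borel subsets of $Y_1$ to $Y_2$.}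

\begin{proposition}\label{prop:nondiffuse}
Let $T$ be a bounded operator on $L_p(\Delta)$ that is not diffuse. There are Borel sets $F,F'\subset\Delta$ with $\lambda(F)>0$ such that $f\mapsto1_{F'}Tf$ is an isomorphism of $L_p(F)$ onto $L_p(F')$.
\end{proposition}

\begin{proof}
Write $\nu_\omega=\nu^T_\omega$; (a)--(d) refer to Proposition~\ref{prop:kernel}.

\emph{Step 1: a graph of positive measure.} There is a Borel set $G\subset\Delta\times\Delta$ with countable sections $G^t$ and $\beta_T(G)>0$. Intersecting $G$ with $\{(\omega,t):\nu_\omega(\{t\})\ne0\}$, which carries $\beta_T$, we may assume that $\nu_\omega(\{t\})\ne0$ on $G$; then the sections $G_\omega$ are countable too. By the Lusin--Novikov theorem, used in each direction, there are Borel functions $\tau_n,\sigma_m$ with Borel domains such that $G=\bigcup_n\{(\tau_n(t),t)\}=\bigcup_m\{(\omega,\sigma_m(\omega))\}$. So $G$ is the union of the sets $G_{nm}=\{(\omega,t):\omega=\tau_n(t),\ t=\sigma_m(\omega)\}$, and one of them has $\beta_T(G_{nm})>0$. For this pair let $E$ be the set of $t$ for which $\sigma_m(\tau_n(t))$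 is defined and equals $t$, and $E'$ the set of $\omega$ for which $\tau_n(\sigma_m(\omega))$ is defined and equals $\omega$. These are Borel sets, $\tau=\tau_n|_E$ is a bijection of $E$ onto $E'$ with Borel inverse $\sigma=\sigma_m|_{E'}$, and $G_{nm}=\{(\omega,\sigma\omega):\omega\in E'\}$. For Borel $H\subset E$ the image $\tau(H)=\sigma^{-1}(H)$ is Borel.

\emph{Step 2: the weighted composition operator.} For $\omega\in E'$ put $a(\omega)=\nu_\omega(\{\sigma\omega\})\ne0$, a Borel function by (a). Define a measure $\rho$ on $E$ by $\rho(H)=\int_{\tau(H)}|a|^p\,d\omega$; then $\int_H\psi\,d\rho=\int_{\tau(H)}|a|^p\,\psi\circ\sigma\,d\omega$ for Borel $\psi\ge0$. We have $\rho(E)=\beta_T(G_{nm})>0$. For $\omega\in\tau(H)$ the point $\sigma\omega$ lies in $H$, so $|a(\omega)|^p\le|\nu_\omega|_p(H)$, and (b) gives $\rho(H)\le\|T\|^p\lambda(H)$. By the Radon--Nikodym theorem $\rho=w\lambda$ with $0\le w\le\|T\|^p$. Choose $\eta>0$ with $\lambda(\{w\ge\eta\})>0$ and replace $E$ by $\{w\ge\eta\}$ and $E'$ by its image under $\tau$. For Borel $F\subset E$ define $W:L_p(F)\to L_p(\tau(F))$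 by $Wf=a\cdot(f\circ\sigma)$. Then
\[
\eta\|f\|^p\le\|Wf\|^p=\int_F|f|^pw\,d\lambda\le\|T\|^p\|f\|^p .
\]
The map $W$ is onto: for Borel $g\in L_p(\tau(F))$ the function $f=(g/a)\circ\tau$ satisfies $a\cdot(f\circ\sigma)=g$ and $\eta\int_F|f|^p\,d\lambda\le\int_F|f|^p\,d\rho=\|g\|^p$. So $W$ is an isomorphism with $\|W^{-1}\|^p\le1/\eta$.

\emph{Step 3: the other atoms.} For Borel $H\subset E$ put
\[
\gamma_k(H)=\int_{E'}|\nu_\omega|_p\big(H\cap I_k(\sigma\omega)\setminus\{\sigma\omega\}\big)\,d\omega .
\]
The integrand is Borel by (d), $\gamma_k$ is a measure on $E$, and $\gamma_k(H)\le\|T\|^p\lambda(H)$ by (b). Let $g_k=d\gamma_k/d\lambda$. The sets $I_k(\sigma\omega)\setminus\{\sigma\omega\}$ decrease to $\emptyset$ and the integrand is dominated by the integrable function $|\nu_\omega|_p(\Delta)$, so $\gamma_k(E)\to0$. Fix $k$ with $\gamma_k(E)<\frac\eta2\lambda(E)$. Then $\{g_k<\eta/2\}$ has positive measure, and so does its intersection $F$ with some cell of $\mathcal C_k$. Put $F'=\tau(F)$ and $Vf=1_{F'}Tf$ for $f\in L_p(F)$. Take a Borel representative $f$ vanishing off $F$. For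 a.e.\ $\omega\in F'$, (c) gives
\[
Vf(\omega)=a(\omega)f(\sigma\omega)+\int_{F\setminus\{\sigma\omega\}}f\,d\nu_\omega ,
\]
and $F\subset I_k(\sigma\omega)$, because $\sigma\omega\in F$ and $F$ lies in one cell. By $p$-subadditivity,
\[
\|(V-W)f\|^p\le\int_{E'}\int_{I_k(\sigma\omega)\setminus\{\sigma\omega\}}|f|^p\,d|\nu_\omega|_p\,d\omega=\int_F|f|^pg_k\,d\lambda\le\frac\eta2\|f\|^p .
\]
Hence $U=W^{-1}(V-W)$ satisfies $\|U\|^p\le\frac12$, the operator $\operatorname{Id}+U$ is invertible on $L_p(F)$, and $V=W(\operatorname{Id}+U)$ is an isomorphism of $L_p(F)$ onto $L_p(F')$.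
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
(a) We work on $L_p(\Delta)$. The first two conditions are equivalent by Lemma~\ref{lem:decomp}. If $QL_p$ contains a complemented copy of $L_p$, Lemma~\ref{lem:factor} gives bounded $A:L_p\to QL_p$ and $B_0:QL_p\to L_p$ with $B_0A=\operatorname{Id}$. With $B=B_0Q$ we have $BQA=B_0A=\operatorname{Id}$, so $D_k(BQA)=1$ for all $k$, and $Q$ is not diffuse by Lemma~\ref{lem:diagonal}. Conversely, let $Q$ be not diffuse, and let $F,F'$ and the isomorphism $Vf=1_{F'}Qf$ be given by Proposition~\ref{prop:nondiffuse}. The operator $Q|_{L_p(F)}:L_p(F)\to QL_p$ has the bounded left inverse $g\mapsto V^{-1}(1_{F'}g)$. By Lemma~\ref{lem:factor}, $QL_p$ contains a complemented copy of $L_p(F)\cong L_p$.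

(b) The spaces $L_p$ and $X_p$ are nonzero complemented subspaces of $L_p$ and are not isomorphic, by Theorem~\ref{thm:main}. By (F3) there is no third class.

(c) A nonzero complemented subspace of $X_p$ is complemented in $L_p$, so by (b) it is isomorphic to $L_p$ or to $X_p$, and Theorem~\ref{thm:main} excludes $L_p$. Thus $X_p$ is prime.

Let $(I,q,M)$ be the system of Proposition~\ref{prop:matrix}. On $I\times\mathbb N$ put $q(i,m)=q(i)$ and $M_{(i,m),(i',m')}=\delta_{mm'}M_{ii'}$. Conditions (T1)--(T4) hold, since the new matrix is a block-diagonal repetition of $M$. The associated space is $\ell_p(Z)$, which is isometric to $L_p$, and the associated projection acts as $P$ in each copy of $Z$, so its range is $\ell_p(X_p)$. By Proposition~\ref{prop:nocopy}, $\ell_p(X_p)\not\cong L_p$, and (b) gives $\ell_p(X_p)\cong X_p$. Consequently $X_p\oplus X_p\cong\ell_p(X_p)\oplus\ell_p(X_p)\cong\ell_p(X_p)\cong X_p$.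

The isomorphism $L_p\cong L_p\oplus X_p$ is the first part of Lemma~\ref{lem:decomp}.

Finally let $L_p=X'\oplus Y$ with $X'\cong X_p$. Then $Y\ne0$, since $X'\not\cong L_p$, and $Y\cong X_p$ would give $L_p\cong X_p\oplus X_p\cong X_p$. So $Y\cong L_p$ by (b). (This also follows at once from (F2).)
\end{proof}

\begin{remark}
The space $X_p$ does not depend, up to isomorphism, on the choices made in Section~\ref{sec:matrix}: for every triangular system the range $PZ$ is a nonzero complemented subspace of $Z\cong L_p$ that is not isomorphic to $L_p$, so $PZ\cong X_p$ by Theorem~\ref{thm:second}(b).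
\end{remark}

\begin{thebibliography}{1}
\bibitem{QB} \texttt{http://kaltonmemorial.missouri.edu:80/docs/QB-Handbook2003.pdf}
\end{thebibliography}
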